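# Integer sets with few points in every net that are not Sidon

## 1. Point counts in nets and absolutely convergent Fourier series

Take a set of integers that has few points in every "generalized box": at most a constant times the dimension of the box times the logarithm of its side. The first guess is that such a set is so free of additive relations that its Fourier analysis must be as good as possible: every continuous function with spectrum in the set should have an absolutely convergent Fourier series. We shall make the guess precise, test it, try to prove it, and then see why it is wrong.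

Let $\mathbb T=\mathbb R/\mathbb Z$, write $e(x)=e^{2\pi i x}$, and let $\|x\|$ be the distance from $x$ to the nearest integer.

**Definition (Sidon set).** For $\Lambda\subseteq\mathbb Z$, let $C_\Lambda$ be the space of continuous $f$ on $\mathbb T$ with $\hat f(n)=0$ for $n\notin\Lambda$, and let $A_\Lambda$ be the subspace of those $f$ with $\sum_{n\in\Lambda}|\hat f(n)|<\infty$. The set $\Lambda$ is a *Sidon set* if $C_\Lambda=A_\Lambda$.

Every finite set is Sidon, since then $C_\Lambda$ consists of trigonometric polynomials. In general, give $A_\Lambda$ the norm $\sum|\hat f(n)|$ and $C_\Lambda$ the sup norm. Both are Banach spaces and the inclusion $A_\Lambda\to C_\Lambda$ is continuous. If $\Lambda$ is Sidon, the inclusion is a bijection, and by the open mapping theorem its inverse is bounded: there is a number $S$ with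
$$\sum_{\lambda\in\Lambda}|\hat g(\lambda)|\le S\,\|g\|_\infty\qquad\text{for all } g\in C_\Lambda. \tag{1}$$

**Definition (net).** For positive integers $n,s$ and real $a_1,\dots,a_n$,
$$N(a_1,\dots,a_n;s)=\Big\{a_1m_1+\dots+a_nm_n:\ m_j\in\mathbb Z,\ \sum_{j=1}^n|m_j|<2^s\Big\}.$$

For instance, $N(1;s)$ is the set of integers in $(-2^s,2^s)$. The net $N(10,1;2)$ consists of the numbers $10x+y$ with $|x|+|y|\le3$. There are $1+4+8+12=25$ such pairs $(x,y)$, and since $|y|\le 3$ they give $25$ different numbers; among them are $10,11,12,20,21$. A net is always a finite set.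

The *net condition* on $\Lambda$ is that for some $K>0$ and all $n,s\ge1$ and all real $a_1,\dots,a_n$,
$$|\Lambda\cap N(a_1,\dots,a_n;s)|\le K\,n\,s. \tag{2}$$
It is a known result that every Sidon set satisfies the net condition. The question is whether the converse holds: does (2) imply that $\Lambda$ is Sidon? The guess is yes.

## 2. Powers of 3, squares, and short progressions

One notion of independence will be with us throughout.

**Definition (quasi-independence).** A finite $B\subset\mathbb Z$ is *quasi-independent* if $\sum_{b\in B}\varepsilon_bb=0$ with $\varepsilon_b\in\{-1,0,1\}$ forces all $\varepsilon_b=0$.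

The differences of two subset sums of $B$ are exactly the sums $\sum\varepsilon_bb$ with $\varepsilon_b\in\{-1,0,1\}$, so $B$ is quasi-independent if and only if its $2^{|B|}$ subset sums are distinct. The set $\{1,3,9\}$ is quasi-independent; $\{1,2,3\}$ is not, because $1+2-3=0$. A quasi-independent set never contains $0$.

To bound points in nets we count coefficient vectors.

**Lemma 1.** For integers $n\ge1$, $Q\ge0$, the number of $m\in\mathbb Z^n$ with $\|m\|_1=\sum|m_j|\le Q$ is at most $\big(2e(1+Q/n)\big)^n$.

*Proof.* The vector of absolute values is one of $\binom{n+Q}{n}$ vectors of nonnegative integers with sum at most $Q$, and there are at most $2^n$ choices of signs. Since $n!\ge(n/e)^n$, we have $\binom{n+Q}{n}\le\frac{(n+Q)^n}{n!}\le\big(e(n+Q)/n\big)^n$. $\square$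

We shall also use, here and later, the elementary bounds
$$\log_2(4e)\le4,\qquad \log_2v\le\tfrac v2+1\quad(v>0). \tag{3}$$
For the second one, $\log_2v-\frac v2$ is largest at $v=2/\ln2$, where its value is less than $0.1$.

**Quasi-independent sets satisfy the net condition.** Suppose all finite subsets of $\Lambda$ are quasi-independent, let $X=N(a_1,\dots,a_n;s)$ and $T=|\Lambda\cap X|$. The $2^T$ subset sums of $\Lambda\cap X$ are distinct, and each has the form $\sum m_ia_i$ with $\|m\|_1\le T2^s$. If $T>n$, put $v=T/n>1$. Lemma 1 gives $2^T\le(2e(1+v2^s))^n$. Since $1+v2^s\le2v2^s$, (3) gives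
$$v\le\log_2(4e)+s+\log_2v\le5+s+\tfrac v2,$$
so $v\le10+2s\le12s$. In all cases $T\le12\,ns$.

**The powers of 3.** Let $\Lambda=\{3^k:k\ge0\}$. An integer has at most one representation $\sum\varepsilon_k3^k$ with $\varepsilon_k\in\{-1,0,1\}$ (balanced ternary), so $\Lambda$ is quasi-independent and (2) holds with $K=12$. It is also Sidon, by a Riesz product. For $f\in C_\Lambda$ choose unimodular $c_k$ with $\hat f(3^k)\overline{c_k}=|\hat f(3^k)|$ and put $P(t)=\prod_{k\le k_0}\big(1+\operatorname{Re}(c_ke(3^kt))\big)\ge0$. By uniqueness of balanced ternary, $\hat P(0)=1$ and $\hat P(3^k)=c_k/2$ for $k\le k_0$, while $\hat P(3^k)=0$ for $k>k_0$, because the spectrum of $P$ lies below $3^{k_0+1}$. So $\frac12\sum_{k\le k_0}|\hat f(3^k)|=\int fP\,dt\le\|f\|_\infty$, since $P\ge 0$ is real and $\int P=1$. Let $k_0\to\infty$. Here the net condition and the Sidon property both hold.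

**The squares.** The net $N(1;s)$ contains at least $2^{s/2}-1$ positive squares, which is more than $Ks$ for large $s$. So (2) fails, and by the known result the squares are not Sidon: both fail.

**Short progressions.** Let $\Lambda$ contain $q_r+\{0,1,\dots,\ell_r-1\}$ for $r=1,2,\dots$, with integers $q_r$ and $\ell_r\ge 1$. Let $s$ be the least positive integer with $2^s>\ell_r$; then $s\le1+\log_2\ell_r$. The net $N(q_r,1;s)$ contains each $q_r+u$ with $0\le u<\ell_r$, because $1+u\le\ell_r<2^s$. So (2) gives $\ell_r\le2K(1+\log_2\ell_r)$, and the $\ell_r$ are bounded. Again the net condition catches the non-Sidon sets.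

So far the guess survives.

## 3. Maximal quasi-independent subsets and the lost logarithm

How would one try to prove the guess? Pisier's theorem (*Arithmetic characterizations of Sidon sets*, Bull. Amer. Math. Soc. 8 (1983), 87–89) says in particular: if $\Lambda$ is Sidon, there is $\delta>0$ such that every finite $A\subset\Lambda\setminus\{0\}$ contains a quasi-independent subset of size at least $\delta|A|$. A sensible first step from (2) is to aim for at least this much. Take a maximal quasi-independent subset and use its elements as generators of a net.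

**Proposition 2.** If every net contains at most $Kns$ points of $\Lambda$, then every finite $A\subset\Lambda\setminus\{0\}$ with $|A|\ge2$ contains a quasi-independent subset of size at least $|A|/(2K\log_2|A|)$.

*Proof.* Let $B=\{b_1,\dots,b_n\}\subset A$ be a maximal quasi-independent subset; $n\ge1$ because a single nonzero integer is quasi-independent. Let $\lambda\in A\setminus B$. By maximality there is a nontrivial relation $\eta\lambda+\sum\varepsilon_ib_i=0$ with $\eta,\varepsilon_i\in\{-1,0,1\}$, and $\eta\ne0$ because $B$ is quasi-independent. Hence $\lambda=\sum\varepsilon_i'b_i$ with $\varepsilon_i'\in\{-1,0,1\}$; for $\lambda\in B$ this is trivial. With $s=\lfloor\log_2n\rfloor+1$ we have $\sum|\varepsilon_i'|\le n<2^s$, so $A\subset N(b_1,\dots,b_n;s)$ and $|A|\le Kns$. Finally $s\le1+\log_2|A|\le2\log_2|A|$, since $|A|\ge2$. $\square$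

The argument stops at the choice of $s$. A relation $\lambda=\sum\varepsilon_i'b_i$ has small coefficients but may involve all $n$ generators. The net measures coefficients only through the total $\sum|m_j|$, so it needs $2^s>n$, and the factor $s\approx\log_2n$ is lost. Is the loss an artifact? It is not: the logarithm is really there, and the guess fails with it.

## 4. A counterexample at every unbounded nondecreasing rate

**Theorem 3 (disproof).** Let $\varphi:\{1,2,\dots\}\to[1,\infty)$ be nondecreasing and unbounded. There is a non-Sidon set $\Lambda\subset\mathbb Z$ such that for all $n,s\ge1$ and all real $a_1,\dots,a_n$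
$$|\Lambda\cap N(a_1,\dots,a_n;s)|\le20\,n\,\varphi(s).$$

With $\varphi(s)=s$ this is a non-Sidon set that satisfies (2) with $K=20$. So the net condition does not imply the Sidon property.

**Theorem 4 (dichotomy).** Let $\varphi\ge1$ be nondecreasing. The condition "$\exists K:\ |\Lambda\cap N(a_1,\dots,a_n;s)|\le Kn\varphi(s)$ for all nets" implies that $\Lambda$ is Sidon if and only if $\varphi$ is bounded, and in that case the condition forces $\Lambda$ to be finite.

**Theorem 5 (what the net condition does give; sharp rate).** (a) If every net contains at most $Kns$ points of $\Lambda$, then every finite $A\subset\Lambda\setminus\{0\}$ with $|A|\ge2$ contains a quasi-independent subset of size at least $|A|/(2K\log_2|A|)$. (b) This is best possible up to the constant: the set $\Lambda$ constructed for Theorem 3 with $\varphi(s)=s$ contains finite sets $A$ with $|A|\to\infty$ all of whose quasi-independent subsets have size at most $64|A|/\log_2|A|$.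

**Proposition 6 (a strictly stronger necessary condition).** If $\Lambda$ is Sidon, there is $K$ such that for all real $a_1,\dots,a_n$ and all positive integers $s_1,\dots,s_n$ the anisotropic net $\{\sum m_ja_j:\ m_j\in\mathbb Z,\ \sum_j2^{-s_j}|m_j|<1\}$ contains at most $K\sum_js_j$ points of $\Lambda$. The set constructed for Theorem 3 violates this for every $K$.

Part (a) of Theorem 5 is Proposition 2, already proved. When all $s_j$ equal $s$, the anisotropic net is $N(a_1,\dots,a_n;s)$ and $\sum s_j=ns$, so the condition in Proposition 6 contains (2).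

*Remark.* "Nondecreasing" cannot be dropped in Theorem 3. Let $\varphi(s)=1$ for odd $s$ and $\varphi(s)=s$ for even $s$. If $|\Lambda\cap X|\le Kn\varphi(s)$ for all nets $X=N(a_1,\dots,a_n;s)$, then the nets $N(1;s)$ with $s$ odd give $|\Lambda\cap(-2^s,2^s)|\le K$ for all odd $s$; so $\Lambda$ is finite, hence Sidon.

## 5. A trigonometric sum with a peak of measure $2^{-6m}$

What can make a set non-Sidon and still escape the nets? Section 3 points to sets described by one generator with huge coefficients and many generators with tiny ones, since nets cannot tell coefficients apart. So consider integers $q_j+u$ with $m$ different bases $q_j$ and offsets $0\le u<2^m$. The purpose of the next lemma is to show that a Sidon set contains at most $O(m)$ points of this form.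

**Lemma 7.** Let $m\ge4$, let $q_1,\dots,q_m$ be integers, and let $A$ be a set of $N\ge1$ distinct integers, each of the form $q_j+u$ with $1\le j\le m$ and $u\in\{0,\dots,2^m-1\}$. If $A\subset\Lambda$ and $\Lambda$ satisfies (1) with constant $S$, then $\sqrt{N/m}<14S$.

*Proof.* Put $f=\sum_{\lambda\in A}e(\lambda t)$. We bound $\|f\|_p$ from above by the Sidon property and from below by a peak of $f$ at which all the exponentials nearly align.

**Upper bound: $\|f\|_p\le S\sqrt{2p}\sqrt N$ for even $p\ge 2$.** The aim is to replace $f$ by the same sum with random signs. Let $\varepsilon=(\varepsilon_\lambda)_{\lambda\in A}$ be signs. By (1) the functional $g\mapsto\sum_{\lambda\in A}\varepsilon_\lambda\hat g(\lambda)$ on $C_\Lambda$ has norm at most $S$. By Hahn–Banach and the Riesz representation theorem it extends to $g\mapsto\int g\,d\nu$ on $C(\mathbb T)$ with $\|\nu\|\le S$. Taking $g=e(\lambda t)$ gives $\int e(\lambda t)\,d\nu=\varepsilon_\lambda$ for $\lambda\in A$. Let $\mu_\varepsilon$ be the reflection of $\nu$ under $t\mapsto-t$; then $\hat\mu_\varepsilon(\lambda)=\int e(-\lambda t)\,d\mu_\varepsilon=\varepsilon_\lambda$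 on $A$. Put $f_\varepsilon=\sum_{\lambda\in A}\varepsilon_\lambda e(\lambda t)$. Since $\varepsilon_\lambda^2=1$, we have $f=\mu_\varepsilon*f_\varepsilon$, so $\|f\|_p\le S\|f_\varepsilon\|_p$.

Now average over $\varepsilon$. Khinchin's inequality says that for real $a_i$ and independent uniform signs,
$$\mathbb E\Big(\sum\varepsilon_ia_i\Big)^{2k}\le(2k-1)!!\,\Big(\sum a_i^2\Big)^k\le(2k)^k\Big(\sum a_i^2\Big)^k .$$
Indeed, after expanding, only even exponents survive, and the coefficient of $\prod a_i^{2k_i}$ with $\sum k_i=k$ is $\frac{(2k)!}{\prod(2k_i)!}\le(2k-1)!!\,\frac{k!}{\prod k_i!}$, because $(2k)!=2^kk!\,(2k-1)!!$ and $(2k_i)!\ge2^{k_i}k_i!$. For complex coefficients $a_i=x_i+iy_i$ and $p=2k$, the triangle inequality in $L^p$ gives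
$$\Big(\mathbb E\Big|\sum\varepsilon_ia_i\Big|^p\Big)^{1/p}\le\sqrt p\,\Big(\big(\textstyle\sum x_i^2\big)^{1/2}+\big(\sum y_i^2\big)^{1/2}\Big)\le\sqrt{2p}\,\Big(\sum|a_i|^2\Big)^{1/2}.$$
Apply this for each $t$ with $a_\lambda=e(\lambda t)$, $\sum|a_\lambda|^2=N$. Then
$$\|f\|_p^p\le S^p\,\mathbb E\|f_\varepsilon\|_p^p=S^p\int_{\mathbb T}\mathbb E|f_\varepsilon(t)|^p\,dt\le S^p(2p)^{p/2}N^{p/2}.$$

**Lower bound: $\|f\|_{6m}\ge N/4$.** We find many $t$ at which all $\lambda t$ are close to integers. Partition $\mathbb T^{m+1}$ into $16^m\cdot16\cdot2^m=2^{5m+4}$ half-open boxes with side $\frac1{16}$ in the first $m$ coordinates and side $2^{-m}/16$ in the last. Under the map $t\mapsto(q_1t,\dots,q_mt,t)$ the preimages of the boxes partition $\mathbb T$, so some box has a preimage $E$ of measure at least $2^{-5m-4}\ge2^{-6m}$. Fix $t_0\in E$. For $t\in E-t_0$ we have $\|q_jt\|<\frac1{16}$ for all $j$, and $\|t\|<2^{-m}/16$. So for $\lambda=q_j+u\in A$, $\|\lambda t\|\le\|q_jt\|+u\|t\|<\frac1{16}+\frac1{16}=\frac18$, and $\operatorname{Re}e(\lambda t)\ge\cos\frac\pi4\ge\frac12$. Hence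 $|f|\ge N/2$ on a set of measure at least $2^{-6m}$, and
$$\|f\|_{6m}\ge\frac N2\cdot\big(2^{-6m}\big)^{1/(6m)}=\frac N4 .$$

**Comparison.** With $p=6m$, which is even, $\frac N4\le S\sqrt{12m}\sqrt N$. So $\sqrt{N/m}\le4\sqrt{12}\,S<14S$. $\square$

Thus a set with $R_rm_r$ points of this form for a sequence of $m_r$, with $R_r\to\infty$, is not Sidon. It remains to choose offsets that the nets cannot catch.

## 6. Which offsets? Consecutive ones fail, random ones work

The simplest choice is $u\in\{0,1,\dots,R-1\}$ above each $q_j$. It fails. Let $s$ be the least positive integer with $2^s>R$. Then $N(q_1,\dots,q_m,1;s)$ contains all $Rm$ points, since $1+u\le R<2^s$. Condition (2) would give $Rm\le K(m+1)s\le2Km(1+\log_2R)$, so $R$ would be bounded. Offsets that fit in a short interval are caught.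

If the offsets are spread over all of $\{0,\dots,2^m-1\}$, the same generators need about $s=m$, and then (2) allows about $Km^2$ points, more than $Rm$ if $R\le m$. But one has to defeat every other net as well. We choose the offsets at random, with $m=2^r$, and distinguish two regimes.

If $s$ is small compared with $r=\log_2m$, a net with $n$ generators has at most $(2n+1)^{2^s}$ coefficient vectors. This is much less than the $2^m$ values of one offset as long as $2^s\log_2(2n+1)$ is well below $m$. Once $n$ points have used up the $n$ free parameters $a_1,\dots,a_n$, any further point in the net is a coincidence. If $s$ is at least comparable with $r$, we simply accept all $R_r$ points above the same base $q_{r,j}$, at the price of a factor $R_r\le\varphi(s)$, and count bases; widely separated bases are handled as independent sets were in Section 2. The threshold will be $r=4s$.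

**Parameters.** Let $\varphi$ be as in Theorem 3. For integers $r\ge8$ put
$$m_r=2^r,\qquad R_r=\min\big(r,\lfloor\varphi(\lceil r/4\rceil)\rfloor\big)\ge1,\qquad N_r=R_r2^r .$$
Then $R_r$ is nondecreasing and $R_r\to\infty$. Also $N_r\le r2^r\le2^{2r-1}$, and $N_{r-1}\le N_r/2$, so
$$\sum_{8\le r\le\rho}N_r\le2N_\rho. \tag{4}$$

**Bases.** Choose positive integers $M_8\le M_9\le\cdots$ with $\varphi(M_r)\ge N_r$, which is possible since $\varphi$ is unbounded and nondecreasing. Then $M_r\to\infty$, since $N_r\to\infty$. Order the pairs $(r,j)$, $r\ge8$, $1\le j\le m_r$, lexicographically, and choose positive integers $q_{r,j}$ inductively so that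
$$q_{r,j}>\sum_{(r',j')<(r,j)}2^{M_r}\big(q_{r',j'}+2^{m_{r'}}\big). \tag{5}$$

**Random offsets.** Let $I_r=\{(r,j,l):1\le j\le m_r,\ 1\le l\le R_r\}$, so $|I_r|=N_r$. We call $I_r$ the $r$-th block, and write $r(b)=r$ for $b\in I_r$. Let $u_{r,j,l}$ be independent random variables, uniform on $\{0,1,\dots,2^{m_r}-1\}$, and set
$$\lambda_{r,j,l}=q_{r,j}+u_{r,j,l},\qquad A_r=\{\lambda_b:b\in I_r\},\qquad\Lambda=\bigcup_{r\ge8}A_r .$$

**Distinctness.** We check that with probability greater than $\frac12$ no two indices give the same integer. By (5), $\lambda_{r,j,l}>\lambda_{r',j',l'}$ whenever $(r',j')<(r,j)$. So coincidences can occur only above the same base. For fixed $(r,j)$ there are at most $r^2$ pairs $l<l'$, and each coincides with probability $2^{-m_r}$. Since $2^r\ge32r$ and $r^2\le2^{2r}$ for $r\ge8$, the probability of some coincidence is at most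
$$\sum_{r\ge8}2^rr^22^{-2^r}\le\sum_{r\ge8}2^{3r-32r}<\tfrac12 .$$
Outside this event all $\lambda_b$ are distinct and $|A_r|=N_r$.

## 7. Small $s$: random offsets cannot meet a net more than $2n$ times

For $n,s\ge1$ let $C(n,s)=\{r\ge8:\ r>4s,\ N_r>n\}$. For a net $X=N(a_1,\dots,a_n;s)$ let $L_r(X)=|\{b\in I_r:\lambda_b\in X\}|$.

**Lemma 8.** With probability greater than $\frac12$, for all $n,s$ and all real $a_1,\dots,a_n$, the net $X=N(a_1,\dots,a_n;s)$ satisfies $\sum_{r\in C(n,s)}L_r(X)\le2n$.

There are uncountably many nets, so a union bound over $a$ is out of the question. The remedy is to forget $a$ and to remember only the integer coefficients.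

Fix $n,s$ and write $C=C(n,s)$. For a finite nonempty $B\subset\bigcup_{r\in C}I_r$ and an integer matrix $P$ with rows $P_b\in\mathbb Z^n$ ($b\in B$), $\|P_b\|_1<2^s$, let $E_{B,P}$ be the event that $(\lambda_b)_{b\in B}\in P\,\mathbb R^n$. If all $\lambda_b$, $b\in B$, lie in a net $N(a_1,\dots,a_n;s)$, then $\lambda_b=P_b\cdot a$ for suitable $P$, and $E_{B,P}$ occurs. For given $(B,P)$ put $L_r=|B\cap I_r|$, and let $\rho_r$ be the rank of the rows of $P$ in blocks $\le r$ minus the rank of the rows in blocks $<r$. So $\sum_r\rho_r=\operatorname{rank}P\le n$.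

**Step 1: the probability of one event.** We show that $\Pr(E_{B,P})\le2^{-\sum_rm_r(L_r-\rho_r)}$: each row that depends on the others costs a factor $2^{-m_r}$. Choose a basis $B_0\subset B$ of the row space of $P$ greedily, going through the blocks in increasing order of $r$. Then $|B_0\cap I_r|=\rho_r$. For $b\in B\setminus B_0$, the row $P_b$ is a fixed linear combination of the rows indexed by $B_0$, so on $E_{B,P}$ the number $\lambda_b$ is the same linear combination of $(\lambda_{b'})_{b'\in B_0}$. Hence, given $(u_{b'})_{b'\in B_0}$, each $u_b$ with $b\in B\setminus B_0$ can take at most one value. By independence, the probability is at most $\prod_{b\in B\setminus B_0}2^{-m_{r(b)}}$, which is the claimed bound.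

*Why a direct union bound does not finish.* Let $B^*$ be the set of all indices in blocks of $C$ caught by a net with more than $2n$ of them. We would like a factor such as $2^{-m_r/2}$ for every $b\in B^*$, because there are infinitely many blocks and the sum over possible $B$ must converge. But independent rows in high blocks bring no factor, while the dependent rows may all lie in low blocks, where $m_r$ is much smaller. For example, let $n=2$ and suppose that two blocks $r_1<r_2$ have $(L_{r_1},\rho_{r_1})=(5,1)$ and $(L_{r_2},\rho_{r_2})=(1,1)$. There are $6>2n$ rows. Step 1 gives the exponent $4m_{r_1}$, whereas we want $\frac12(5m_{r_1}+m_{r_2})$, and this is at least $\frac92m_{r_1}$ as soon as $r_2\ge r_1+2$. If we throw away the block $r_2$, however, the exponent $4m_{r_1}$ exceeds the desired $\frac52m_{r_1}$. In general one should cut off the top blocks that do not pay for themselves.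

**Step 2: cutting to a good prefix.** Call $(B,P)$ *good* if $\sum_rm_r(L_r-\rho_r)\ge\frac12\sum_rm_rL_r$. Suppose that some net $X=N(a_1,\dots,a_n;s)$ has $\sum_{r\in C}L_r(X)>2n$. We show that $E_{B,P}$ occurs for some good $(B,P)$.

The set $B^*$ of all $b\in\bigcup_{r\in C}I_r$ with $\lambda_b\in X$ is finite, because $X$ is finite, the $q_{r,j}$ are strictly increasing and $\lambda_b \ge q_{r,j}$ for $b=(r,j,l)$. For each $b\in B^*$ choose $P_b\in\mathbb Z^n$ with $\|P_b\|_1<2^s$ and $\lambda_b=P_b\cdot a$. With $L_r,\rho_r$ computed for $(B^*,P)$, put $x_r=\frac12L_r-\rho_r$. Only finitely many $x_r$ are nonzero. Since $\sum\rho_r\le n$ and $\sum L_r>2n$, we have $\sum_{r\in C}x_r>0$.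

Let $\sigma_\rho=\sum_{r\in C,\,r\le\rho}x_r$ for $\rho\in C$, and choose $\bar r\in C$ that maximizes $\sigma_{\bar r}$; the maximum exists because the $\sigma_\rho$ are eventually constant. Their eventual value is the total sum, so $\sigma_{\bar r}>0$. For every $r'\in C$ with $r'\le\bar r$,
$$\sum_{r\in C,\ r'\le r\le\bar r}x_r\ \ge0, \tag{6}$$
because the left side is $\sigma_{\bar r}$ minus either an earlier $\sigma_\rho$ or the empty sum $0$.

Let $B=B^*\cap\bigcup_{r\le\bar r}I_r$. It is nonempty because $\sigma_{\bar r}>0$. Since $\rho_r$ depends only on the rows in blocks $\le r$, restricting to this prefix does not change $L_r,\rho_r$ for $r\le\bar r$. Write $\{r\in C:r\le\bar r\}=\{r_1<\dots<r_t\}$. Abel summation and (6) give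
$$\sum_{i=1}^tm_{r_i}x_{r_i}=m_{r_1}\sum_{i\ge1}x_{r_i}+\sum_{i=2}^t(m_{r_i}-m_{r_{i-1}})\sum_{i'\ge i}x_{r_{i'}}\ge0 ,$$
as $m_r$ is increasing. Since $L_r-\rho_r=\frac12L_r+x_r$,
$$\sum_{r\le\bar r}m_r(L_r-\rho_r)=\tfrac12\sum_{r\le\bar r}m_rL_r+\sum_{r\le\bar r}m_rx_r\ge\tfrac12\sum_{r\le\bar r}m_rL_r .$$
So $(B,P|_B)$ is good, and $E_{B,P|_B}$ occurs, since $\lambda_b=P_b\cdot a$ for $b\in B$.

**Step 3: the union bound over good pairs.** For fixed $(n,s)$ we first sum over all $(B,P)$. The number of $v\in\mathbb Z^n$ with $\|v\|_1<2^s$ is at most $(2n+1)^{2^s}$, since each such $v$ is a sum of exactly $2^s$ elements of $\{0,\pm e_1,\dots,\pm e_n\}$, where the $e_i$ are the unit vectors. For given $B$ there are therefore at most $\prod_{b\in B}(2n+1)^{2^s}$ matrices $P$, and for each good one $\Pr(E_{B,P})\le\prod_{b\in B}2^{-m_{r(b)}/2}$. Put $y_r=(2n+1)^{2^s}2^{-m_r/2}$. By Step 2, the probability that the conclusion fails for some $a$ is at most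
$$\sum_{B\ne\emptyset}\ \prod_{b\in B}y_{r(b)}=\prod_{r\in C}(1+y_r)^{N_r}-1\le\exp\Big(\sum_{r\in C}N_ry_r\Big)-1 .$$

Now we estimate $y_r$ for $r\in C$. Since $n<N_r$, we have $2n+1\le2N_r\le2^{2r}$; and $2^s<2^{r/4}$ since $r>4s$. For $r\ge8$ we have $8r\le2^{3r/4}$ (equality at $r=8$, and from $r$ to $r+1$ the right side grows by the larger factor), that is, $2r\,2^{r/4}\le2^{r-2}$; also $2^{r-2}\ge8r$. So
$$y_r\le2^{2r2^{r/4}-2^{r-1}}\le2^{2^{r-2}-2^{r-1}}=2^{-2^{r-2}}\le2^{-8r}.$$
Hence $\sum_{r\in C}N_ry_r\le\sum_{r\ge8}2^{2r-8r}<1$. Since $e^x-1\le2x$ on $[0,1]$, the failure probability for $(n,s)$ is at most $2\sum_{r\in C(n,s)}N_r2^{-8r}$.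

Finally we sum over $(n,s)$. A given $r$ lies in $C(n,s)$ only if $n<N_r$ and $s<r/4$, hence for at most $N_r\cdot r$ pairs. So the total failure probability is at most
$$2\sum_{r\ge8}N_r^2\,r\,2^{-8r}\le2\sum_{r\ge8}2^{4r}\,2^{r}\,2^{-8r}=2\sum_{r\ge8}2^{-3r}<\tfrac12 .\qquad\square$$

The failure of distinctness and the failure of Lemma 8 each have probability less than $\frac12$. So we can **fix** a realization for which all $\lambda_b$ are distinct and the conclusion of Lemma 8 holds for all nets. From now on $\Lambda$ is this set.

## 8. Every net contains at most $20\,n\,\varphi(s)$ points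

Let $X=N(a_1,\dots,a_n;s)$ and $L_r=L_r(X)$. We sort the blocks into four classes and bound $\sum L_r$ over each. Every $r\ge8$ lies in at least one class: if $M_r\le s$ it is in class 0; if $M_r>s$ and $r\le4s$, in class I; otherwise $r>4s$, and it is in class A or II according to whether $N_r\le n$ or $N_r>n$.

**Class 0: $M_r\le s$.** Here the separation (5) is too weak for coefficients up to $2^s$, but $s$ is so large that the trivial bound suffices. There are finitely many such $r$. If $r^*$ is the largest, then by (4) these blocks contribute at most $2N_{r^*}\le2\varphi(M_{r^*})\le2\varphi(s)$.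

**Class A: $N_r\le n$.** The blocks are small compared with the dimension. By (4) they contribute at most $2n$.

**Class I: $r\le4s$ and $M_r>s$.** Here we count bases. Let $T_r$ be the number of $j$ for which some $\lambda_{r,j,l}$ lies in $X$, and let $T=\sum T_r$ over this class. Then $L_r\le R_rT_r$, and $R_r\le\varphi(\lceil r/4\rceil)\le\varphi(s)$ since $\lceil r/4\rceil\le s$. So the contribution is at most $\varphi(s)T$. We claim that $T\le14n$.

*Distinct sums.* For each $(r,j)$ counted by $T$ pick one $\lambda_{(r,j)}=\lambda_{r,j,l}\in X$. The sums $\sum c_{(r,j)}\lambda_{(r,j)}$ with integers $0\le c_{(r,j)}<2^s$ are pairwise distinct. Otherwise $\sum d_{(r,j)}\lambda_{(r,j)}=0$ with integers $|d_{(r,j)}|<2^s$, not all $0$. Take the largest $(r,j)$ with $d_{(r,j)}\ne0$. Then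
$$q_{r,j}\le|d_{(r,j)}|\lambda_{(r,j)}\le\sum_{(r',j')<(r,j)}2^s\big(q_{r',j'}+2^{m_{r'}}\big),$$
which contradicts (5) because $s<M_r$.

*Counting.* If $T\le n$, the claim holds. Let $T>n$ and put $v=T/n>1$. Each of the $T$ chosen points is $\sum m_ia_i$ with $\|m\|_1<2^s$, so all $2^{sT}$ sums have the form $\sum m_ia_i$ with $\|m\|_1\le T4^s$. By Lemma 1, $2^{sT}\le\big(2e(1+v4^s)\big)^n$. Since $1+v4^s\le2v4^s$, taking logarithms, dividing by $n$ and using (3) gives
$$sv\le\log_2(4e)+2s+\log_2v\le5+2s+\tfrac v2\le5+2s+\tfrac{sv}2 .$$
So $\frac{sv}2\le5+2s\le7s$ and $v\le14$. Class I contributes at most $14n\varphi(s)$.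

**Class II: $r>4s$ and $N_r>n$.** These are exactly the $r\in C(n,s)$. By Lemma 8 they contribute at most $2n$.

Altogether, since $n\ge1$ and $\varphi(s)\ge1$,
$$|\Lambda\cap X|\le2\varphi(s)+2n+14n\varphi(s)+2n\le20\,n\,\varphi(s).$$

## 9. The set $\Lambda$ is not Sidon, and the dichotomy

**End of the proof of Theorem 3.** Suppose $\Lambda$ were Sidon, with constant $S$ in (1). For every $r\ge8$ the set $A_r\subset\Lambda$ consists of $N_r=R_rm_r$ distinct integers $q_{r,j}+u$ with $1\le j\le m_r$, $0\le u<2^{m_r}$. Lemma 7 gives $\sqrt{R_r}=\sqrt{N_r/m_r}<14S$ for all $r$, which contradicts $R_r\to\infty$. So $\Lambda$ is not Sidon, and Section 8 gives the bound for nets. $\blacksquare$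

**Proof of Theorem 4.** If $\varphi$ is unbounded, the set of Theorem 3 satisfies the condition with $K=20$ and is not Sidon. If $\varphi\le c$, take $n=1$, $a_1=1$: then $|\Lambda\cap(-2^s,2^s)|\le Kc$ for all $s$, so $\Lambda$ is finite, hence Sidon. $\blacksquare$

## 10. Quasi-independent subsets of one block

We now prove Theorem 5(b), which says that the logarithm lost in Section 3 is really lost. Let $\varphi(s)=s$. Then $R_r=\min(r,\lceil r/4\rceil)=\lceil r/4\rceil\ge r/4$. Take $A=A_r$, write $m=m_r$, and let $B\subset A_r$ be quasi-independent with $|B|=k\ge1$. The plan is to count the possible subset sums of $B$.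

Let $k_j$ be the number of elements of $B$ of the form $\lambda_{r,j,l}$, so $\sum_{j=1}^mk_j=k$. A subset sum of $B$ has the form $\sum_jc_jq_{r,j}+U$ with integers $0\le c_j\le k_j$ and $U$ an integer in $[0,k2^m)$. The $2^k$ subset sums are distinct, so by the arithmetic–geometric mean inequality
$$2^k\le k2^m\prod_{j=1}^m(1+k_j)\le k2^m\Big(1+\frac km\Big)^m .$$
Put $v=k/m$. Since $k\le N_r\le2^{2r}$, we have $\log_2k\le2r\le2^r=m$. Taking logarithms and dividing by $m$ we get $v\le2+\log_2(1+v)$. If $v>8$, then $\log_2(1+v)\le v/2$ (true at $v=8$, where $\log_29<4$, and the right side grows faster from there on), so $v\le2+\frac v2$, that is $v\le4$, a contradiction. Thus $v\le8$, and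
$$k\le8m=\frac{8N_r}{R_r}\le\frac{32N_r}r\le\frac{64N_r}{\log_2N_r},$$
using $\log_2N_r\le2r$. Since $|A_r|=N_r\to\infty$, this proves (b). $\blacksquare$

## 11. Anisotropic nets

The set $\Lambda$ escapes the nets because they charge the same price for every generator. Proposition 6 lets each generator have its own exponent. For example, the anisotropic net with $(a_1,a_2)=(10,1)$ and $(s_1,s_2)=(1,3)$ consists of the $10x+y$ with $\frac{|x|}2+\frac{|y|}8<1$, that is, $x=0$, $|y|\le7$, or $x=\pm1$, $|y|\le3$.

**Sidon sets satisfy the anisotropic condition.** Let $\Lambda$ here be any Sidon set, and let $\delta$ be given by Pisier's theorem as recalled in Section 3. Let $A$ be a finite set of nonzero points of $\Lambda$ in the anisotropic net. Choose a quasi-independent $B\subset A$ with $k=|B|\ge\delta|A|$. We bound $k$ by counting subset sums, with weights adapted to the net. Each of the $2^k$ distinct subset sums of $B$ has the form $\sum m_ja_j$ with $\sum2^{-s_j}|m_j|\le k$. For such $m$ the number $2^{\frac12(k-\sum_j2^{-s_j}|m_j|)}$ is at least $1$, and for all other $m$ it is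 positive. Hence
$$2^k\le\sum_{m\in\mathbb Z^n}2^{\frac12(k-\sum_j2^{-s_j}|m_j|)}=2^{k/2}\prod_{j=1}^n\frac{1+x_j}{1-x_j},\qquad x_j=2^{-h_j},\quad h_j=2^{-s_j-1},$$
because $\sum_{i\in\mathbb Z}x^{|i|}=\frac{1+x}{1-x}$ for $0<x<1$. The function $1-2^{-h}$ is concave and agrees with $h/2$ at $h=0$ and $h=1$, so $1-2^{-h}\ge h/2$ on $[0,1]$. Each factor is therefore at most $2\cdot2/h_j=2^{s_j+3}$. So
$$\frac k2\le\sum_j(s_j+3),\qquad k\le2\sum_j(s_j+3)\le8\sum_js_j,$$
since $s_j\ge1$. Hence $|A|\le8\delta^{-1}\sum_js_j$. The point $0$ adds at most $1\le\sum_js_j$, so $K=8\delta^{-1}+1$ works.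

**The set of Theorem 3 violates it.** Let $\Lambda$ again be the set fixed in Section 7, and write $m=m_r$. Use the generators $q_{r,1},\dots,q_{r,m}$ with exponent $2$ each, and the generator $1$ with exponent $m+1$. Every $q_{r,j}+u\in A_r$ satisfies
$$2^{-2}\cdot1+2^{-m-1}u<\tfrac14+\tfrac12<1 ,$$
so this anisotropic net contains all $R_rm$ points of $A_r$, while the sum of the exponents is $2m+(m+1)=3m+1\le4m$. If the condition held with constant $K$, then $R_rm\le4Km$ for every $r$, contrary to $R_r\to\infty$. $\blacksquare$

So the condition in Proposition 6 contains (2) and excludes a set that (2) admits. Whether it is sufficient for $\Lambda$ to be Sidon is not decided here.
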